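# Height against pathwidth for thickened trees

## 1. A claw on two lines, a thickened claw on three

Graphs are finite and simple. A planar straight-line drawing of a graph has **height $h$** if no two edges cross, edges are straight segments, and every vertex has an integer $y$-coordinate in $\{1,\dots,h\}$. So the vertices sit on $h$ horizontal lines, which we call layers. As usual in a planar drawing, no edge passes through a vertex that is not one of its ends.

Take the claw $K_{1,3}$. In a drawing on one line, a vertex can be joined only to the next vertex on its left and the next one on its right, so all degrees are at most $2$. The claw therefore needs two lines, and two suffice: put the center on one and the leaves on the other. 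

Compare this with pathwidth. A **path decomposition** of $G$ is a sequence of vertex sets (bags) $B_1,\dots,B_n$ such that every vertex is in some bag, both ends of every edge lie together in some bag, and the bags containing a given vertex are consecutive. Its width is the largest bag size minus $1$, and $pw(G)$ is the least width. For the claw with center $z$ and leaves $a,b,d$, the bags $\{z,a\},\{z,b\},\{z,d\}$ give $pw=1$. So the claw has pathwidth $1$ and needs height $2$.

Now fatten the claw so that it becomes 2-connected. Replace the center by a triangle $c_1c_2c_3$ and make each leaf adjacent to two of the corners: $a_{12}$ to $c_1,c_2$, then $a_{23}$ to $c_2,c_3$, and $a_{13}$ to $c_1,c_3$. Call this graph the thickened claw.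

*It cannot be drawn on two lines.* Three points on one line cannot be pairwise adjacent, so two corners, say $c_1$ left of $c_2$, are on one line and $c_3$ is on the other. If $a_{12}$ were on the line of $c_1,c_2$, it would either lie on the edge $c_1c_2$ or be joined to one of them by a segment through the other. So $a_{12}$ is on the line of $c_3$. If it is right of $c_3$, then $a_{12}c_1$ crosses $c_3c_2$; if it is left of $c_3$, then $a_{12}c_2$ crosses $c_3c_1$.

*It can be drawn on three lines:* $c_1=(0,2)$, $c_2=(2,2)$, $c_3=(1,1)$, $a_{12}=(1,3)$, $a_{13}=(-1,1)$, $a_{23}=(3,1)$.

*Its pathwidth is $3$.* The bags $\{a_{12},c_1,c_2\}$, $\{c_1,c_2,c_3,a_{13}\}$, $\{c_2,c_3,a_{23}\}$ have width $3$. Suppose there were a decomposition of width $2$. Every clique lies in some bag, since intervals of indices that meet pairwise have a common index. So each of the three triangles containing some $a_{ik}$ is equal to a bag. Consider the middle one of these three bags, say $\{a_{23},c_2,c_3\}$. The other two bags, on either side of it, both contain $c_1$, so the middle one contains $c_1$ too, which is false. By symmetry the same happens whichever bag is in the middle.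

So in the claw height exceeds pathwidth, and in the thickened claw it does not: both numbers are $3$. Is the gap an artefact of cut vertices?

Here is the background. For every planar graph $G$, every planar straight-line drawing has height at least $pw(G)$. Suderman showed that there are trees $T$, even with maximum degree $3$, for which every such drawing needs height at least $\lceil\frac32 pw(T)\rceil$. A graph is **outer-planar** if it can be drawn in the plane with all vertices on the outer face, and **2-connected** if it is connected, has at least $3$ vertices and has no cut vertex. Trees are not 2-connected, and the report "Pathwidth and small-height drawings of 2-connected outer-planar graphs" asks whether something similar holds for 2-connected outer-planar graphs. Precisely: are there a constant $c>1$ and an infinite family of 2-connected outer-planar graphs, of unbounded pathwidth, such that every planar straight-line drawing of every $G$ in the family has height at least $c\cdot pw(G)$?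

**Main Theorem.** There are 2-connected outer-planar graphs $G_1,G_2,\dots$ of maximum degree at most $4$ such that for every $j\ge1$
$$4j-1\le pw(G_j)\le 4j+8,\qquad\text{and every planar straight-line drawing of }G_j\text{ has height at least }6j+1. \tag{1}$$
Consequently every such drawing has height at least $\frac32pw(G_j)-11$, and for each $1<c<\frac32$ every such drawing of $G_j$ has height at least $c\cdot pw(G_j)$ for all $j\ge\frac{8c-1}{6-4c}$ (for $c=\frac54$: for all $j\ge9$). The same bounds hold for every maximal outer-planar graph obtained from $G_j$ by adding one diagonal in each quadrilateral inner face.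

The graphs $G_j$ are defined explicitly in Section 5. No embedding is prescribed: the height bound is for arbitrary planar straight-line drawings. We claim neither the exact inequality $\lceil\frac32pw\rceil$ nor that $\frac32$ is optimal for this class.

**Facts we use.** 

* If a connected subgraph meets the bags $B_s$ and $B_t$, it meets every bag between them. Intersecting all bags with $V(H)$ gives a path decomposition of a subgraph $H$, so $pw$ is monotone under subgraphs. 
* Menger's theorem, in this form: if $F$ is 2-connected and $A,B\subseteq V(F)$ have at least two elements each, there are two disjoint paths from $A$ to $B$, possibly consisting of one vertex, each meeting $A$ only in its first and $B$ only in its last vertex. Indeed no single vertex $x$ separates $A$ from $B$, because $F-x$ is connected and contains vertices of both. 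
* Joining two distinct vertices of a 2-connected graph by a new path (an ear), or adding an edge, keeps it 2-connected.

## 2. Thickening a plane tree

What we did to the claw works for every plane tree, that is, every tree drawn in the plane, of small degree.

**Definition (thickening).** Let $T$ be a plane tree with maximum degree at most $3$ and $|V(T)|\ge3$. A vertex $v$ of degree $d$ has $d$ *corners*, one between each two cyclically consecutive incident edges (a leaf has one corner); $V(v)$ is the set of its corners. The vertices of $Th(T)$ are all corners, and the edges are:

* (a) any two corners of the same vertex are adjacent;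
* (b) for each edge $uv$ of $T$ and each of its two sides, the corner of $u$ and the corner of $v$ flanking $uv$ on that side are adjacent.

*Example.* If $T$ is a path $u\,v\,u'$, then $v$ has corners $v_1,v_2$, and $Th(T)$ is the 4-cycle $u\,v_1\,u'\,v_2$ with the chord $v_1v_2$. If $T$ is the claw, $Th(T)$ is the thickened claw of Section 1.

The (b)-edges form the closed tour around $T$. It visits each of the $2(|V(T)|-1)\ge4$ corners exactly once, so it is a Hamiltonian cycle. No edge of $T$ joins two leaves, because $|V(T)|\ge3$; so the two (b)-edges of one tree edge are different, and $Th(T)$ is simple. The (a)-edges are chords of this cycle. For $u\ne v$, the part of $T-v$ containing $u$ is visited by the tour between two consecutive visits to $v$, so chords at $u$ and at $v$ do not cross. Hence $Th(T)$ is 2-connected and outer-planar. A corner has two tour edges and at most two chords, so the maximum degree is at most $4$.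

View the tour as the boundary of a thin disc neighborhood of $T$, with the chords drawn near the tree vertices. The chords cut off one triangle at each degree-3 vertex and leave one region per tree edge $uv$. This region is bounded by the corners flanking $uv$: four of them, or three if one end is a leaf. These are the inner faces. In particular, a quadrilateral inner face consists of the four corners flanking one tree edge.

For $Y\subseteq V(T)$ let $G[Y]=G_T[Y]$ be the subgraph of $Th(T)$ induced by $\bigcup_{v\in Y}V(v)$. Corners are always those of the whole tree $T$. The next lemma supplies every 2-connectivity claim below.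

**Lemma 1.** If $Y$ is connected in $T$ and $|Y|\ge2$, then $G[Y]$ is 2-connected.

*Proof.* $Y$ contains two adjacent vertices of $T$, which are not both leaves. Start with a non-leaf $y\in Y$; $G[\{y\}]$ is $K_2$ or $K_3$. Add the other vertices of $Y$ one by one, each new $v$ adjacent to a present vertex $u$ (only one, as $T$ is a tree). Then $\deg_T(u)\ge2$: either $u=y$, or $u$ has a present neighbor besides $v$. So the two corners of $u$ flanking $uv$ are distinct. Adding $v$ adds an ear between them. The ear goes through the single corner of $v$ if $v$ is a leaf, and otherwise through the two corners of $v$ flanking $uv$, which are adjacent to each other. If $\deg v=3$, the third corner of $v$ is adjacent to the other two and gives a further ear. The first ear turns $K_2$ into a cycle or $K_3$ into a larger 2-connected graph, and later ears preserve 2-connectivity. $\square$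

The second lemma bounds pathwidth from above by a linear layout of the tree. For a linear order $v_1,\dots,v_n$ of $V(T)$, an edge $v_sv_t$ with $s<t$ crosses the gap between $v_{i-1}$ and $v_i$ if $s<i\le t$. The largest number of edges crossing a gap is the **cutwidth** of the order.

**Lemma 2.** If $T$ has a linear order of cutwidth at most $g$, then $pw(Th(T))\le2g+2$. The same holds after adding diagonals to quadrilateral inner faces.

*Proof.* Let $B_i$ consist of $V(v_i)$ and, for each edge $v_sv_t$ with $s<i\le t$, of the two corners of $v_s$ flanking it. A corner $x$ of $v_s$ lies in $B_s$, and in $B_i$ for $s<i\le t$ whenever $x$ flanks an edge $v_sv_t$ with $t>s$, and in no other bag. This is an interval of indices. The (a)-edges at $v_s$ lie inside $B_s$. All corners flanking an edge $v_sv_t$, $s<t$, lie in $B_t$; this covers the (b)-edges and the diagonals. Finally $|B_i|\le3+2g$. $\square$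

The third lemma bounds pathwidth from below. It extends the argument we used for the thickened claw: the middle one of three pieces also pays for connections between the outer two.

**Lemma 3.** Let $H_1,H_2,H_3$ be vertex-disjoint subgraphs of $H$ with $pw(H_i)\ge k$, such that for each $i$ the other two lie in a 2-connected subgraph of $H-V(H_i)$. Then $pw(H)\ge k+\min(2,k+1)$.

*Proof.* Take a path decomposition of $H$. Restricted to $V(H_i)$ it is a path decomposition of $H_i$, so some bag $B_{t_i}$ has $|B_{t_i}\cap V(H_i)|\ge k+1$. Relabel so that $t_1\le t_2\le t_3$. In a 2-connected subgraph of $H-V(H_2)$ containing $H_1$ and $H_3$ there are, by Menger, $\min(2,k+1)$ disjoint paths from $B_{t_1}\cap V(H_1)$ to $B_{t_3}\cap V(H_3)$. Each of them meets $B_{t_2}$, outside $V(H_2)$. So $|B_{t_2}|\ge k+1+\min(2,k+1)$. $\square$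

## 3. Bar representations and crossing arcs

For the height bound we replace a drawing by something more rigid: each vertex becomes a horizontal bar and each edge a vertical or very short horizontal segment.

**Definition (bar representation).** A *bar representation of height $h$* of a graph assigns to each vertex $v$ a bar $b(v)=[l(v),r(v)]\times\{y(v)\}$ with $l(v)<r(v)$ and $y(v)\in\{1,\dots,h\}$, and to each edge $e$ a vertical or horizontal segment $s_e$, such that:

* (B1) bars are pairwise disjoint;
* (B2) for $e=uv$, $s_e$ meets $b(u)$ exactly in one of its endpoints and $b(v)$ exactly in the other, and meets no other bar; for $e\ne f$, $s_e$ and $s_f$ meet at most in points of bars of common endvertices;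
* (B3) all numbers $l(v),r(v)$ are distinct; and if $s_e$ is horizontal, $e=uv$ with $u$ left of $v$, then no $l$- or $r$-value of any vertex lies in the open interval $(r(u),l(v))$.

Let $H^*(G)$ be the least height of a bar representation of $G$ (and $\infty$ if there is none). It is monotone under subgraphs, by restriction. The reflection $x\mapsto-x$ preserves (B1)–(B3) and exchanges the roles of $l$ and $r$.

*Example.* A triangle $uvw$ of height $2$: $b(u)=[0,1.95]\times\{1\}$, $b(v)=[2,3]\times\{1\}$, $b(w)=[0.4,2.6]\times\{2\}$. The edge $uv$ is the segment $[1.95,2]\times\{1\}$, and $uw$, $vw$ are vertical at $x=0.5$ and $x=2.5$. The $l$- and $r$-values $0,\,0.4,\,1.95,\,2,\,2.6,\,3$ are distinct and none lies in $(1.95,2)$.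

**Lemma 4.** A planar straight-line drawing of height $h$ yields a bar representation of height $h$.

*Proof.* The plan is to sweep upward, remembering only the left-to-right orders, and to treat horizontal edges at the end.

*Items and pieces.* An *item* on layer $i$ is a vertex on it, or a point where a non-horizontal edge crosses layer $i$ in its relative interior. By planarity the items are distinct points, a crossing item belongs to exactly one edge, and no item lies in the interior of a horizontal edge. Cut the non-horizontal edges at the layers into *pieces*. Between layers $i$ and $i+1$ the pieces are disjoint in the open strip, so they have a left-to-right order. Their ends on either layer follow this order weakly, and two pieces share an end only at a vertex.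

*What we assign.* To each item $o$ we assign an interval $J(o)$, a single point for a crossing item and nondegenerate for a vertex. To each piece we assign a real number $\xi$. We want: on each layer the $J(o)$ are disjoint and in left-to-right order; in each strip the $\xi$ are strictly increasing in left-to-right order; and $\xi$ lies in $J$ of both ends of its piece, in the interior of $J$ if that end is a vertex.

*The sweep.* On layer 1 all items are vertices; choose disjoint intervals in order. Given layer $i$, a crossing item passes its point on to its unique upward piece, and a vertex distributes distinct interior points of its interval, in order, to its upward pieces. On layer $i+1$, the pieces ending from below at one item form a consecutive block, and the ranges of $\xi$ of different blocks are disjoint and in the order of the items. Let $J$ be the point $\xi$ for a crossing item, and a slightly enlarged hull of the block for a vertex with lower pieces. Place vertices without lower pieces, in order, in the open gaps between consecutive intervals (or outside them at the far left or right). All endpoints of vertex intervals can be chosen to avoid the finitely many values used before, so they are distinct.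

*Bars and vertical segments.* Put $b(v)=J(v)\times\{y(v)\}$. All pieces of one edge $e$ have the same $\xi$; let $s_e$ be the vertical segment with abscissa $\xi$ between the layers of its ends. On an intermediate layer, $s_e$ passes through $J$ of its crossing item, which is disjoint from all bars. On its end layers it is in $J$ of its ends. So $s_e$ meets only the bars of its ends, each only in an endpoint of $s_e$. Two vertical segments that share a strip have different abscissae. If two of them share only a layer, where one ends and the other begins, then a common point lies in $J$ of an end of each edge, so these ends coincide and are a common endvertex.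

*Horizontal edges.* Let $\varepsilon>0$ be smaller than all differences between distinct numbers among the present $l$-, $r$- and $\xi$-values. For each horizontal edge $uv$ with $u$ left of $v$, no item lies between $u$ and $v$. Extend $b(u)$ to the right up to $l(v)-\varepsilon$ and let $s_{uv}=[l(v)-\varepsilon,l(v)]\times\{y(u)\}$. Each $u$ is extended at most once. Whatever meets layer $y(u)$ does so within the $J$ of some item, and no $J$ lies between $J(u)$ and $J(v)$; so the extended part and $s_{uv}$ meet no other bar and no vertical segment outside $b(u)\cup b(v)$ (before extension). Vertical segments at $u$ or $v$ have abscissae interior to $J(u)$ or $J(v)$, so they still meet the bars as required.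

*(B3).* By the choice of $\varepsilon$, no old value lies in $[l(v)-\varepsilon,l(v))$. A new value $l(v')-\varepsilon$ with $v'\ne v$ lies in $[l(v)-\varepsilon,l(v))$ only if $l(v)\le l(v')<l(v)+\varepsilon$, which is impossible. So all values remain distinct and (B3) holds. $\square$

**Conventions.** For a subgraph $K$ let $|K|$ be the union of its bars and edge segments, its *realization*, and $I(K)$ the projection of $|K|$ to the $x$-axis. If $K$ is connected, $|K|$ is connected and $I(K)=[\min l,\max r]$ over its vertices. By (B1) and (B2), vertex-disjoint subgraphs have disjoint realizations, and $s_e\cap|K|=\emptyset$ if no end of $e$ belongs to $K$.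

For $\alpha<\beta$ let $\Sigma=[\alpha,\beta]\times\mathbb R$. "Segments" may be single points here. A set **crosses** $\Sigma$ if it is a connected finite union of segments, is contained in $\Sigma$, and meets both lines $x=\alpha$ and $x=\beta$. It then contains a **crossing arc**: a simple arc from one line to the other that is otherwise in the open strip. To see this, take a simple polygonal arc from a point with $x\le\alpha$ to a point with $x\ge\beta$, and keep the part from its last point on $x=\alpha$ before its first point on $x=\beta$, to that first point. The same recipe gives a crossing arc inside any connected finite union of segments, in $\Sigma$ or not, that has a point with $x\le\alpha$ and a point with $x\ge\beta$.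

**Lemma 5.** If $\gamma$ is a crossing arc of $\Sigma$, then $\Sigma\setminus\gamma$ has exactly two components: an upper part, containing all points of $\Sigma$ of large height and all points of $x=\alpha$ above $\gamma$, and a lower part, with the opposite properties.

*Proof.* Let $\gamma$ end in $(\alpha,a)$ and $(\beta,b)$, and extend it by the horizontal rays to the left of $(\alpha,a)$ and to the right of $(\beta,b)$. With the point at infinity, the extended curve $\gamma^+$ is a simple closed curve on the sphere. By the Jordan curve theorem its complement has two components, each having every point of $\gamma^+$ on its boundary. The clamping map $\rho(x,y)=(\min(\max(x,\alpha),\beta),y)$ is continuous, fixes $\Sigma$ pointwise, and maps the complement of $\gamma^+$ to $\Sigma\setminus\gamma$. A point $p\notin\gamma^+$ is in the same component as $\rho(p)$, since the horizontal segment between them avoids $\gamma^+$. Hence for each component $O$ we have $\rho(O)=O\cap\Sigma$, which is connected and nonempty. So $\Sigma\setminus\gamma$ has exactly two components. Near a point of the left ray both components occur, one just above and one just below it; applying $\rho$, the points of $x=\alpha$ above and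 below $(\alpha,a)$ lie in different components. The points of $\Sigma$ higher than all of $\gamma$ form a connected set that meets $x=\alpha$ above $(\alpha,a)$; likewise below. $\square$

The next lemma is the reason to care: each disjoint set crossing the strip of $X$ costs $X$ a layer.

**Lemma 6.** In a bar representation of height $h$, let $X$ be a connected subgraph with $I(X)\subseteq[\alpha,\beta]$, and let $Z_1,\dots,Z_m$ be pairwise disjoint subsets of the realization of the represented graph that cross $\Sigma$ and are disjoint from $|X|$. Then $H^*(X)\le h-m$.

*Proof.* Take crossing arcs $\gamma_i\subseteq Z_i$. The connected set $|X|\subseteq\Sigma$ lies in the upper or lower part of $\Sigma\setminus\gamma_i$. Let $m^-$ of the arcs be below $|X|$ and $m^+=m-m^-$ above it. Let $v\in X$ and choose $x_0\in(l(v),r(v))\subseteq(\alpha,\beta)$ that is not the abscissa of a vertical edge segment. The column $x=x_0$ meets the realization only at integer heights in $\{1,\dots,h\}$. Going down from $(x_0,y(v))$ we meet each of the $m^-$ arcs below $X$, by Lemma 5, at distinct heights less than $y(v)$; similarly going up. So $m^-+1\le y(v)\le h-m^+$ for all $v\in X$. The representation restricted to $X$ uses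 at most $h-m$ consecutive layers. $\square$

**Definition (double spanning).** A subgraph $F$ *doubly spans* $[\alpha,\beta]$ if at least two vertices of $F$ have $l\le\alpha$ and at least two have $r\ge\beta$.

*Example.* In the triangle above, $l(u),l(w)\le0.4$ and $r(v),r(w)\ge2.6$, so it doubly spans $[0.4,2.6]$. There are two disjoint sets going across: $b(w)$, and $b(u)\cup s_{uv}\cup b(v)$.

Double spanning passes to supergraphs and to subintervals. If $\alpha<\beta$ and $F$ is 2-connected, Menger gives two disjoint paths from the first set of vertices to the second, and the realization of each path contains a crossing arc. So $|F|$ contains two disjoint crossing arcs of $\Sigma$, and Lemma 6 gives: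

**Corollary 7.** In a bar representation of height $h$, let $X$ be connected and let $F_1,\dots,F_n$ be 2-connected, pairwise vertex-disjoint, disjoint from $X$, and all doubly spanning $I(X)$. Then $H^*(X)\le h-2n$. $\square$

## 4. Hanging copies on a path: two layers for two units of pathwidth

A first attempt is now at hand. Let $Q_0$ be a single vertex $s=t$. Let $Q_{j+1}$ be a path $p_0p_1\dots p_6$ with five copies of $Q_j$, the $i$-th joined to $p_i$ by an edge from its vertex $t$; put $s=p_0$, $t=p_6$. All degrees are at most $3$.

*Height.* Fix a bar representation, of height $h$, of $G[U]$, where $U\subseteq V(T)$ is a copy of $Q_{j+1}$ in which only $s,t$ may have neighbors outside. Consider the two vertices with smallest $l$ and the two with largest $r$. At least one of the five hung copies, $X$, contains none of these at most four vertices. Then $F_1=G[U\setminus X]$ is 2-connected by Lemma 1 and doubly spans $I(X)$, so $H^*(G[X])\le h-2$ by Corollary 7. We gain two layers per level, so $Th(Q_j)$ has height at least $2j+1$.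

*Pathwidth.* Lemma 3, applied to three of the hung copies, raises the lower bound from $0$ to $1$ on the first level and by $2$ on every later level, giving $pw\ge2j-1$. Conversely, list $p_0$, first copy, $p_1$, second copy, $p_2$, and so on to $p_5$, and then $p_6$, each copy in the order obtained recursively ($s$ first, $t$ last). Inside a copy only one edge $p_{i-1}p_i$ passes over, and just after a copy two edges cross. So the cutwidths satisfy $g_{j+1}\le\max(g_j+1,2)$, hence $g_j\le j+1$ for $j\ge1$, and $pw\le2j+4$ by Lemma 2.

The two bounds grow at the same rate. This is where the attempt stops: each spanning subgraph $F$ around a copy brings two layers, but it passes over the copy by an edge of $T$, and by Lemma 2 an edge passing over costs up to two units of pathwidth. Nesting more levels changes nothing in the ratio. To get the factor $\frac32$ we want *six* disjoint crossing sets around some copy of the previous tree, while only *two* tree edges pass over any copy in a good layout. Two of the three pairs of crossing sets will come from two spanning subgraphs as above. The third pair has to come for free, from the planarity of the strip.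

## 5. The trees $T_j$

Let $T_0$ be a single vertex $s=t$. Given $T_j$ with its special vertices $s,t$, let $S$ be the following tree, in which all copies of $T_j$ are disjoint.

* Five vertices $\zeta,r,\eta,w,q$ with edges $\zeta r,\ r\eta,\ rw,\ \eta q$.
* The arm $R^1$: a path $a_1\dots a_9$ with $a_9q$ an edge, and for each $i$ a copy $X_i$ of $T_j$ with the edge $t(X_i)a_i$.
* The arm $R^2$: a path $b_1\dots b_9$ with $qb_1$ an edge, and for each $i$ a copy $Y_i$ of $T_j$ with the edge $t(Y_i)b_i$.
* The chain $A^1$: copies $L_1,\dots,L_9$ of $T_j$ with edges $t(L_i)s(L_{i+1})$, and the edge $t(L_9)w$.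
* The chain $A^2$: copies $M_1,\dots,M_9$ of $T_j$ with edges $t(M_i)s(M_{i+1})$, and the edge $w\,s(M_1)$.

Here $R^1,R^2,A^1,A^2$ also denote the vertex sets, including the copies but not $q$ or $w$. The tree $T_{j+1}$ consists of a path $p_0p_1\dots p_6$, five copies $S_1,\dots,S_5$ of $S$, and for $1\le i\le5$ an edge from $p_i$ to the vertex $\zeta$ of $S_i$. Put $s=p_0$, $t=p_6$. All degrees are at most $3$, also after the attachments at $s$ and $t$. Fix any plane embedding of $T_j$ and let $G_j=Th(T_j)$ for $j\ge1$. For instance, $S$ built from $T_0$ has $5+36+18=59$ vertices, $T_1$ has $7+5\cdot59=302$, and $G_1$ has $602$.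

In words: $\zeta$ is the link from $S$ to the outside world, $\eta$ links to the two arms, $w$ links to the two chains, and $r$ holds $\zeta,\eta,w$ together.

**Definition ($j$-subtree).** Let $T$ be a plane tree of maximum degree at most $3$ with $|V(T)|\ge3$. A set $U\subseteq V(T)$ is a *$j$-subtree* if $T[U]\cong T_j$ and, for a suitable isomorphism, no vertex of $U$ other than those corresponding to $s,t$ has a $T$-neighbor outside $U$.

*Example.* Every single vertex of $T$ is a $0$-subtree. $V(T_j)$ is a $j$-subtree of $T_j$ for $j\ge1$.

The copies of $T_j$ inside a $(j+1)$-subtree $U$ are $j$-subtrees. Indeed a vertex of a copy other than its $s$ and $t$ has no neighbor in $U$ outside the copy, and none outside $U$ either, since it is not $p_0$ or $p_6$. For the same reason, in each $S_i\subset U$ the vertices $\zeta,\eta$ have degree $2$ in $T$ and $r,w,q$ have degree $3$ in $T$. For every $j$-subtree $X$, $G[X]$ is connected: a clique if $j=0$, and by Lemma 1 otherwise.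

## 6. The pathwidth of $G_j$ is $4j+O(1)$

**Proposition 8.** For $j\ge1$ we have $4j-1\le pw(G_j)\le4j+8$. The upper bound also holds after adding diagonals to quadrilateral inner faces of $G_j$.

*Upper bound.* This step is a layout in which only two edges pass over any copy. Let $g_j$ be the least cutwidth of a linear order of $T_j$ with $s$ first and $t$ last. Then $g_0=0$, and I claim
$$g_{j+1}\le\max(g_j+2,5). \tag{2}$$
Use the order $p_0$, block$_1$, …, block$_5$, $p_6$, where block$_i$ is
$$X_1a_1X_2a_2\cdots X_9a_9,\quad L_1\cdots L_9,\quad w,\ r,\ \zeta,\ p_i,\ \eta,\ q,\quad M_1\cdots M_9,\quad b_1Y_1b_2Y_2\cdots b_9Y_9 .$$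
The copies $Y_k$ are in reversed order ($t$ first), all other copies in forward order. Go through the gaps.

* Inside a copy, besides its own edges, exactly one edge of the path $p_0\dots p_6$ passes over ($p_{i-1}p_i$ before $p_i$, $p_ip_{i+1}$ after it) and at most one edge of the path $a_1\dots a_9qb_1\dots b_9$ ($a_{k-1}a_k$ over $X_k$, $a_9q$ over $L_k$, $qb_1$ over $M_k$, $b_kb_{k+1}$ over $Y_k$). Edges attaching a copy end at its first or last vertex, so they do not pass over it. Total at most $g_j+2$.
* After $X_k$: $t(X_k)a_k$, $a_{k-1}a_k$, $p_{i-1}p_i$, at most 3. After $a_k$: $p_{i-1}p_i$ and $a_ka_{k+1}$, or $a_9q$ if $k=9$: 2.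
* After $L_k$: its outgoing edge ($t(L_k)s(L_{k+1})$ or $t(L_9)w$), $a_9q$, $p_{i-1}p_i$: 3.
* After $w$: $wr,\ w\,s(M_1),\ a_9q,\ p_{i-1}p_i$: 4.
* After $r$: $r\zeta,\ r\eta,\ w\,s(M_1),\ a_9q,\ p_{i-1}p_i$: 5.
* After $\zeta$: $\zeta p_i,\ r\eta,\ w\,s(M_1),\ a_9q,\ p_{i-1}p_i$: 5.
* After $p_i$: $p_ip_{i+1},\ r\eta,\ w\,s(M_1),\ a_9q$: 4.
* After $\eta$: $\eta q,\ p_ip_{i+1},\ w\,s(M_1),\ a_9q$: 4.
* After $q$: $qb_1,\ w\,s(M_1),\ p_ip_{i+1}$: 3.
* After $M_k$: the next chain edge if $k<9$, $qb_1$, $p_ip_{i+1}$: at most 3.
* After $b_k$: $t(Y_k)b_k$, $b_kb_{k+1}$ if $k<9$, $p_ip_{i+1}$: at most 3. After $Y_k$: $b_kb_{k+1}$ if $k<9$, $p_ip_{i+1}$: at most 2.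
* Between blocks, after $p_0$ and before $p_6$: only an edge of the path $p_0\dots p_6$.

This proves (2). Hence $g_j\le2j+3$ for $j\ge1$, and Lemma 2 gives $pw(G_j)\le2(2j+3)+2=4j+8$, with or without diagonals.

*Lower bound.* We show $pw(G[U])\ge4j-1$ for every $j\ge1$ and every $j$-subtree $U$. Suppose $pw(G[X])\ge k$ for all $j$-subtrees $X$. In a $(j+1)$-subtree $U$ consider $S=S_i$ and apply Lemma 3 to $G[X_1],G[X_2],G[X_3]\subseteq G[S]$. Since $S\setminus X_m$ is connected, $G[S\setminus X_m]$ is 2-connected by Lemma 1, and it contains the other two. So $pw(G[S_i])\ge k':=k+\min(2,k+1)$ for every $i$. Now apply Lemma 3 to $G[S_1],G[S_2],G[S_3]\subseteq G[U]$; again $U\setminus S_m$ is connected. So $pw(G[U])\ge k'+\min(2,k'+1)$. For $j=0$ we start with $k=0$, get $k'=1$, and $pw\ge3$ for $1$-subtrees. For $k\ge1$ each level adds $2+2$. So the bound is $3+4(j-1)=4j-1$. $\square$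

## 7. Three crossing sets cannot all touch one connected set

The free pair of crossing sets will come from the following observation about a strip.

**Lemma 9.** There are no three pairwise disjoint sets $\Phi_1,\Phi_2,\Phi_3$ crossing $\Sigma$ together with a connected set $W\subseteq\Sigma$ disjoint from all of them and segments $e_1,e_2,e_3\subseteq\Sigma$ such that $e_i$ joins $W$ to $\Phi_i$ and is disjoint from the other two $\Phi_k$.

*Proof.* Take crossing arcs in the $\Phi_i$ and order them by height on the line $x=\alpha$. Let the middle one be in $\Phi_2$, after renumbering. By Lemma 5 the other two arcs lie in different parts of $\Sigma$ minus the middle arc. But $\Phi_1\cup e_1\cup W\cup e_3\cup\Phi_3\subseteq\Sigma$ is connected, contains both other arcs, and avoids $\Phi_2$, a contradiction. $\square$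

## 8. Six layers per level

Let $h_j$ be the minimum of $H^*(G_T[U])$ over all plane trees $T$ of maximum degree at most $3$ with $|V(T)|\ge3$ and all $j$-subtrees $U$ of $T$. Clearly $h_0\ge1$.

**Proposition 10.** $h_{j+1}\ge h_j+6$ for all $j\ge0$. Hence $h_j\ge6j+1$, and every planar straight-line drawing of $G_j$, $j\ge1$, has height at least $6j+1$.

The last statement follows from the first by Lemma 4, with $T=T_j$ and $U=V(T_j)$. For the first, let $U$ be a $(j+1)$-subtree of some $T$ with $H^*(G[U])<\infty$ (otherwise there is nothing to show for $U$), and fix a bar representation of $G[U]$ of height $h=H^*(G[U])$. *It suffices to find a copy $X\subset U$ of $T_j$ with $H^*(G[X])\le h-6$*, because $X$ is a $j$-subtree.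

For $Y\subseteq U$ let $l_k(Y)$ be the $k$-th smallest $l$-value and $r_k(Y)$ the $k$-th largest $r$-value over the vertices of $G[Y]$. Write $l(Y)=l_1(Y)$, $r(Y)=r_1(Y)$, $I(Y)=I(G[Y])$. If $Y\subseteq Y'$, then $l_k(Y')\le l_k(Y)$ and $r_k(Y')\ge r_k(Y)$. Note that $G[Y]$ doubly spans $[\alpha,\beta]$ exactly if $l_2(Y)\le\alpha$ and $r_2(Y)\ge\beta$. All 2-connectivity claims below are instances of Lemma 1; in each case the set of tree vertices is connected.

**Step 1: a first spanning subgraph, from the outside world.** Consider the two vertices of $G[U]$ with smallest $l$ and the two with largest $r$. Among the five disjoint sets $S_i$ choose one, $S$, such that $G[S]$ contains none of them. Then $F_1:=G[U\setminus S]$ is 2-connected and doubly spans $I(S)$.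

**Step 2: a second spanning subgraph, from the arms.** Consider the nine copies $X_1,\dots,X_9$ hung on $R^1$. At most four of them contain one of the two smallest-$l$ or two largest-$r$ vertices of $G[R^1]$. For each $X$ of the remaining at least five copies, $F_2:=G[R^1\setminus X]$ is 2-connected and doubly spans $I(X)$. Put $F_3:=G[S\setminus R^1]$, also 2-connected. If $F_3$ doubly spans $I(X)$ for one of these copies, Corollary 7 with $F_1,F_2,F_3$ gives $H^*(G[X])\le h-6$ and we are done. Otherwise each of the at least five disjoint copies has $l(X)<l_2(S\setminus R^1)$ or $r(X)>r_2(S\setminus R^1)$, and one of the alternatives holds for at least three of them. So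
$$l_3(R^1)<l_2(S\setminus R^1)\ \ (\text{“left”})\qquad\text{or}\qquad r_3(R^1)>r_2(S\setminus R^1)\ \ (\text{“right”}).$$
The same argument applies to $R^2$, with $S\setminus R^2$. Both arms cannot be left, since then, using $R^2\subseteq S\setminus R^1$ and $R^1\subseteq S\setminus R^2$,
$$l_3(R^1)<l_2(S\setminus R^1)\le l_2(R^2)\le l_3(R^2)<l_2(S\setminus R^2)\le l_2(R^1)\le l_3(R^1).$$
By reflection both cannot be right. So one arm is left and the other is right. Below only the set
$$R:=R^1\cup\{q\}\cup R^2$$
is used, so we may assume that $R^1$ is left and $R^2$ is right. Put
$$C:=S\setminus R=\{\zeta,r,\eta,w\}\cup A^1\cup A^2 .$$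
Since $C\subseteq S\setminus R^1$ and $C\subseteq S\setminus R^2$, we get $l_2(R)\le l_3(R^1)<l_2(S\setminus R^1)\le l_2(C)$ and likewise $r_2(R)\ge r_3(R^2)>r_2(C)$. Therefore
$$F_R:=G[R]\ \text{ is 2-connected and doubly spans every }[\alpha,\beta]\text{ with }\alpha\ge l_2(C),\ \beta\le r_2(C). \tag{3}$$
So the arms, which stick out on opposite sides, together span nearly everything in the core $C$.

**Step 3: the chains, and the one bad configuration.** The step tries the same trick on $C$. At most one of the nine copies $X$ in $A^1$ has $l(X)<l_2(C)$, because only one vertex of $G[C]$ has $l<l_2(C)$; and at most one has $r(X)>r_2(C)$. For the other at least seven copies, $F_1$ and $F_R$ doubly span $I(X)$. If the 2-connected graph $G[C\setminus A^1]$ also does so for one of them, Corollary 7 finishes the proof. Otherwise each of the seven copies has $l(X)<l_2(C\setminus A^1)$ or $r(X)>r_2(C\setminus A^1)$, one alternative holds at least three times, and so $l_3(A^1)<l_2(C\setminus A^1)$ or $r_3(A^1)>r_2(C\setminus A^1)$. The same holds for $A^2$ with $C\setminus A^2$. They cannot both be left, since then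
$$l_3(A^1)<l_2(C\setminus A^1)\le l_2(A^2)\le l_3(A^2)<l_2(C\setminus A^2)\le l_2(A^1)\le l_3(A^1),$$
nor both right, by reflection. Of the chains, the argument below uses only that each $A^i$ is connected, is joined to the rest of $C$ by a single edge, which goes to $w$, and contains nine copies of $T_j$. So we may rename the chains such that
$$l_3(A^1)<l_2(C\setminus A^1),\qquad r_3(A^2)>r_2(C\setminus A^2). \tag{4}$$

This is the obstruction: one chain sticks out of $C$ to the left and the other to the right, and neither is spanned by the rest of $C$. We have two pairs of crossing arcs from $F_1$ and $F_R$ and need a third pair. Put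
$$\alpha=l_3(C),\quad\beta=r_3(C),\quad C_0=\{\zeta,r,\eta,w\}.$$
By (4), $\alpha\le l_3(A^1)<l_2(C\setminus A^1)$ and $\beta\ge r_3(A^2)>r_2(C\setminus A^2)$. All $l$- and $r$-values are distinct, so exactly three vertices of $G[C]$ have $l\le\alpha$ and exactly three have $r\ge\beta$. We collect what follows.

1. At most one vertex of $G[C\setminus A^1]$ has $l\le\alpha$, hence at least two vertices of $G[A^1]$ do. At most one vertex of $G[C\setminus A^2]$ has $r\ge\beta$, hence at least two vertices of $G[A^2]$ do.

2. $\alpha<\beta$. The graph $G[C_0]$ has $2+3+2+3=10$ vertices and lies in both $G[C\setminus A^1]$ and $G[C\setminus A^2]$. By item 1 some vertex $v$ of it has $\alpha<l(v)<r(v)<\beta$. Let $\Sigma=[\alpha,\beta]\times\mathbb R$.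

3. $F_1$ and $F_R$ doubly span $[\alpha,\beta]$: the first because $[\alpha,\beta]\subseteq I(S)$, the second by (3). Hence so do
$$F:=G[(U\setminus S)\cup\{\zeta\}],\qquad \bar F:=G[R\cup\{\eta\}],$$
which are vertex-disjoint and 2-connected ($\zeta$ is adjacent to some $p_i$, and $\eta$ to $q$).

4. Exactly two vertices of $G[C]$ have $l<\alpha$ and exactly two have $r>\beta$. So at most four of the nine copies in each chain contain such a vertex, and there are copies $X'\subseteq A^1$, $X''\subseteq A^2$ of $T_j$ with $I(X'),I(X'')\subseteq[\alpha,\beta]$.

5. *Edges of $G[C\setminus A^1]$ have their segments in $\{x>\alpha\}$, and edges of $G[C\setminus A^2]$ have theirs in $\{x<\beta\}$.* Let $uv$ be an edge of $G[C\setminus A^1]$. If $s_{uv}$ is vertical, its abscissa is at least $\max(l(u),l(v))>\alpha$ by item 1. If it is horizontal with $u$ left of $v$, then $l(v)>\alpha$, since otherwise $l(u)<l(v)\le\alpha$ contradicts item 1. As $\alpha$ is an $l$-value, (B3) gives $\alpha\notin(r(u),l(v))$ and $\alpha\ne r(u)$, so $\alpha<r(u)$, and the segment lies in $\{x>\alpha\}$. The second statement is the mirror image. Two consequences: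
   * Edges of $G[C_0]$ have their segments in $\{\alpha<x<\beta\}$.
   * For connected $K\subseteq G[C_0]$ with at least one edge, $|K|\cap\Sigma$ is connected: each bar of $K$ meets $\Sigma$ in an interval that contains all its (at least one) contact points with edges of $K$.

*Notation.* Let $V(\zeta)=\{z_1,z_2\}$ and $V(\eta)=\{n_1,n_2\}$; each is an adjacent pair. Since $\zeta$ and $\eta$ have degree $2$, both corners of each flank its edge to $r$; so every $z_i$ and every $n_i$ has a neighbor in $V(r)$. Let $c_0$ be the corner of $w$ between the edges toward $A^1$ and $A^2$, and $c',c''$ its other two corners. These two flank $wr$, and both are adjacent to $c_0$. By item 5 for $K=G[\{\zeta\}]$, the sets $b(z_1)\cap\Sigma$ and $b(z_2)\cap\Sigma$ are nonempty and lie in one component $\Phi$ of $|F|\cap\Sigma$. Similarly let $\bar\Phi$ be the component of $|\bar F|\cap\Sigma$ containing $b(n_1)\cap\Sigma$ and $b(n_2)\cap\Sigma$. Both are connected finite unions of segments.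

**Step 4: $\Phi$ and $\bar\Phi$ do not both cross $\Sigma$.** This step turns the obstruction (4) into an advantage: the two chains, joined at $c_0$, form a third crossing set, and $r$ together with $c',c''$ touches all three.

*The crossing set $\hat\gamma$.* Let $o$ be the end of $s_{c_0c'}$ on $b(c_0)$; by item 5 it lies in $\{\alpha<x<\beta\}$. The subgraph induced by $c_0$ and the vertices of $G[A^1]$ is connected, lies in $G[C\setminus A^2]$, and contains a vertex of $G[A^1]$ with $l\le\alpha$, by item 1. Follow a path in it from $c_0$ to such a vertex, along edge segments and along bars between contact points, starting at $o$ and ending at the left end of the last bar. All contact points have $x<\beta$ by item 5, so we stay in $\{x<\beta\}$; stop when first reaching $x=\alpha$. Symmetrically, the subgraph induced by $c_0$ and the vertices of $G[A^2]$ lies in $G[C\setminus A^1]$ and contains a vertex of $G[A^2]$ with $r\ge\beta$. So from $o$ we can walk in its realization within $\{x>\alpha\}$ to the right end of the bar of that vertex, stopping when first reaching $x=\beta$. The union $\hat\gamma$ of the two walks crosses $\Sigma$ and contains $o$.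

*The connected set $W$.* Let $W_1=G[\{r,w\}]-c_0$. It is connected, since $G[\{r\}]$ is a triangle and $c',c''$ are adjacent to corners of $r$. Put $W=|W_1|\cap\Sigma$, which is connected by item 5.

*The contradiction.* The tree vertices and corners underlying $\hat\gamma$ ($c_0$, $A^1$, $A^2$), $F$ ($U\setminus S$, $\zeta$), $\bar F$ ($R$, $\eta$) and $W_1$ ($r$, $c'$, $c''$) are pairwise disjoint. So $\hat\gamma,|F|,|\bar F|,W$ are pairwise disjoint. Consider three segments: $s_{c_0c'}$, that of an edge from $z_1$ to $V(r)$, and that of an edge from $n_1$ to $V(r)$. By item 5 they lie in $\Sigma$. They join $W$ to $\hat\gamma$, $\Phi$, $\bar\Phi$ respectively, and each avoids the other two of these sets, since its endvertices do not belong to the subgraphs underlying them. If $\Phi$ and $\bar\Phi$ both crossed $\Sigma$, this would contradict Lemma 9.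

**Step 5: six crossing sets.** By Step 4 at least one of $\Phi,\bar\Phi$ does not cross $\Sigma$. Such a component is a dead end on one side, so it takes no part in the double spanning. We use it as one half of two new crossing sets and build the other half through $r$, $w$ and a chain. To treat both possibilities at once, let
$$(E,\theta,\theta_1,\theta_2,\Psi,E')\quad\text{be}\quad(F,\zeta,z_1,z_2,\Phi,\bar F)\quad\text{or}\quad(\bar F,\eta,n_1,n_2,\bar\Phi,F),$$
chosen so that $\Psi$ does not cross $\Sigma$. Then $\Psi$ misses $x=\beta$ or $x=\alpha$. For $i=1,2$ let $\tau_i$ be the end on $b(\theta_i)$ of the segment of an edge from $\theta_i$ to $V(r)$. By item 5, $\tau_i$ lies in $\{\alpha<x<\beta\}$, and $\tau_i\in b(\theta_i)\cap\Sigma\subseteq\Psi$.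

*Case I: $\Psi$ misses $x=\beta$.*

(a) *Left halves.* By item 3, $E$ is 2-connected and has at least two vertices with $l\le\alpha$. By Menger there are disjoint (possibly trivial) paths $P_1,P_2$ in $E$ from $\theta_1,\theta_2$ respectively to such vertices, with $P_i\cap V(\theta)=\{\theta_i\}$. In $|P_i|$ follow an arc from $\tau_i$ to a point with $x\le\alpha$, and stop when it first reaches one of the lines $x=\alpha$, $x=\beta$. Up to then it is in $|E|\cap\Sigma$, hence in the component $\Psi$; as $\Psi$ misses $x=\beta$, it stops on $x=\alpha$. Call this arc $\lambda_i\subseteq\Psi\cap|P_i|$.

(b) *Right halves.* $D:=G[\{\theta,r,w\}\cup A^2]$ is 2-connected, and by item 1 at least two vertices of $G[A^2]$ have $r\ge\beta$. So there are disjoint paths $D_1,D_2$ in $D$ from $\theta_1,\theta_2$ respectively to such vertices, with $D_i\cap V(\theta)=\{\theta_i\}$. Since $D\subseteq G[C\setminus A^1]$, its edge segments lie in $\{x>\alpha\}$ by item 5. So, following $D_i$ from $\tau_i$ along segments and along bars between contact points to the right end of the last bar, we stay in $\{x>\alpha\}$; stop when first reaching $x=\beta$. This gives a connected set $\delta_i\subseteq|D_i|\cap\Sigma$ containing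 $\tau_i$ and meeting $x=\beta$.

*The pair $Z_1,Z_2$.* $Z_i:=\lambda_i\cup\delta_i$ crosses $\Sigma$. The common vertices of $E$ and $D$ are exactly $V(\theta)$, and $P_i$ and $D_i$ meet $V(\theta)$ only in $\theta_i$. So $P_1\cup D_1$ and $P_2\cup D_2$ are vertex-disjoint, and $Z_1\cap Z_2=\emptyset$.

(c) *Two more pairs.* By item 3, $|E|$ contains two disjoint crossing arcs $\kappa_1,\kappa_2$ of $\Sigma$, and $|E'|$ contains two, $\kappa_1',\kappa_2'$. Each $\kappa_k$ lies in a component of $|E|\cap\Sigma$ that crosses $\Sigma$, hence in one different from $\Psi$. So $\kappa_k$ is disjoint from $\lambda_i\subseteq\Psi$. It is also disjoint from $\delta_i$: the path $D_i$ and the graph $E$ share only the vertex $\theta_i$ and no edge, so $|D_i|\cap|E|=b(\theta_i)$ by (B1) and (B2), and $b(\theta_i)\cap\Sigma\subseteq\Psi$. The $\kappa_k'$ are disjoint from all $\kappa_k$ and all $Z_i$, since $E'$ is vertex-disjoint from $E$ and from $D$.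

So $\kappa_1,\kappa_2,\kappa_1',\kappa_2',Z_1,Z_2$ are six pairwise disjoint sets crossing $\Sigma$. The subgraphs $E,E',D$ contain no vertex of $G[A^1]$, so all six sets are disjoint from $|G[X']|$. As $I(X')\subseteq[\alpha,\beta]$ by item 4, Lemma 6 gives $H^*(G[X'])\le h-6$.

*Case II: $\Psi$ misses $x=\alpha$.* This is Case I after the reflection $x\mapsto-x$, which exchanges $\alpha$ with $\beta$, $l$ with $r$, $A^1$ with $A^2$, and $X'$ with $X''$; items 1–5 are invariant under this exchange. Explicitly:

* Now $P_1,P_2$ are disjoint paths in $E$ from $\theta_1,\theta_2$ to vertices with $r\ge\beta$, meeting $V(\theta)$ only in $\theta_1$ and $\theta_2$ respectively. Following $|P_i|$ from $\tau_i$ until a line $x=\alpha$ or $x=\beta$ is reached, we stay in $\Psi$, so we stop on $x=\beta$. This gives $\lambda_i\subseteq\Psi\cap|P_i|$.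
* Let $D:=G[\{\theta,r,w\}\cup A^1]$. It is 2-connected and contained in $G[C\setminus A^2]$, so its edge segments lie in $\{x<\beta\}$. At least two vertices of $G[A^1]$ have $l\le\alpha$. Disjoint paths $D_1,D_2$ in $D$ from $\theta_1,\theta_2$ to such vertices, with $D_i\cap V(\theta)=\{\theta_i\}$, followed from $\tau_i$ until $x=\alpha$ is first reached, give $\delta_i\subseteq|D_i|\cap\Sigma$.
* $Z_i=\lambda_i\cup\delta_i$ crosses $\Sigma$, and $Z_1\cap Z_2=\emptyset$ because $E$ and $D$ share exactly $V(\theta)$. The arcs $\kappa_k\subseteq|E|$ lie in components other than $\Psi$; so they avoid $\lambda_i$, and they avoid $\delta_i$ because $|D_i|\cap|E|=b(\theta_i)$ and $b(\theta_i)\cap\Sigma\subseteq\Psi$. The arcs $\kappa_k'\subseteq|E'|$ avoid everything else, since $E'$ is vertex-disjoint from $E$ and $D$.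
* $E,E',D$ contain no vertex of $G[A^2]$, so the six sets are disjoint from $|G[X'']|$, and Lemma 6 gives $H^*(G[X''])\le h-6$.

In all cases some copy $X\subset U$ of $T_j$ has $H^*(G[X])\le h-6$. Since $X$ is a $j$-subtree, $h\ge h_j+6$. $\square$

## 9. The factor $3/2$

**Proof of the Main Theorem.** By Section 2, $G_j=Th(T_j)$ is 2-connected and outer-planar with maximum degree at most $4$. Proposition 8 gives the pathwidth bounds in (1), and Proposition 10 gives the height bound. Since $\frac32(4j+8)-11=6j+1$, every planar straight-line drawing of $G_j$ has height at least
$$6j+1=\tfrac32(4j+8)-11\ge\tfrac32\,pw(G_j)-11 .$$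
Let $1<c<\frac32$. If $6j+1\ge c(4j+8)$, that is, if $j\ge\frac{8c-1}{6-4c}$, then the height is at least $c(4j+8)\ge c\cdot pw(G_j)$. For $c=\frac54$ the condition reads $j\ge9$, as $(6j+1)-\frac54(4j+8)=j-9$. Since $pw(G_j)\ge4j-1$, the pathwidth is unbounded over the family $\{G_j : j\ge\frac{8c-1}{6-4c}\}$.

Finally, let $G$ be obtained from $G_j$ by adding one diagonal in each quadrilateral inner face. All inner faces of $G_j$ have three or four sides, so all inner faces of $G$ are triangles and $G$ is a maximal outer-planar graph. A drawing of $G$ contains a drawing of $G_j$, so the height bound remains valid. The lower pathwidth bound remains valid because $G$ contains $G_j$, and the upper one by Proposition 8, which allows diagonals. $\blacksquare$
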